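
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The volume of a Minkowski sum of lattice polytopes\\ with given mixed volume}


\begin{abstract}
Let $P_1,\dots,P_d$ be $d$-dimensional lattice polytopes in $\mathbb{R}^d$ with normalized mixed volume $m$. We prove that the normalized volume of $P_1+\cdots+P_d$ is at most $(m+d-1)^d$, as was conjectured, and that equality holds only for $(m\Delta,\Delta,\dots,\Delta)$ up to the obvious symmetries, where $\Delta$ is the standard simplex. The inequality holds for all convex bodies of normalized volume at least $1$. It follows from a comparison theorem: for any $d$ convex bodies with mixed volume $m$, the function $y\mapsto\mathrm{Vol}(\sum y_iP_i)$ is bounded above by the corresponding function of a $d$-tuple of homothetic bodies whose mixed volume is at most $m$. The proof combines the Brunn--Minkowski inequality with Gurvits' capacity argument, which rests on the Aleksandrov--Fenchel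 inequality.
\end{abstract}

\section{The question and the answer}

Let $d\ge1$. A \emph{lattice polytope} in $\mathbb{R}^d$ is the convex hull of finitely many points of $\mathbb{Z}^d$. A \emph{convex body} is a compact convex subset of $\mathbb{R}^d$ with nonempty interior. We write $\mathrm{Vol}=d!\,\mathrm{vol}_d$ for the normalized volume, so that the standard simplex $\Delta=\mathrm{conv}(0,e_1,\dots,e_d)$ has $\mathrm{Vol}(\Delta)=1$. The normalized mixed volume $V(P_1,\dots,P_d)$ of nonempty compact convex sets is the unique function that is symmetric, is multilinear with respect to Minkowski addition and nonnegative dilation, and satisfies $V(P,\dots,P)=\mathrm{Vol}(P)$. Explicitly,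
\[
V(P_1,\dots,P_d)=\sum_{\emptyset\ne J\subseteq\{1,\dots,d\}}(-1)^{d-|J|}\,\mathrm{vol}_d\Big(\sum_{j\in J}P_j\Big).
\]
In particular $V$ does not change when the $P_i$ are translated separately, or when one map in $GL_d(\mathbb{Z})$ is applied to all of them. For $d$-dimensional lattice polytopes it is a positive integer.

Multilinearity expands the volume of a Minkowski sum into mixed volumes:
\[
\mathrm{Vol}(P_1+\cdots+P_d)=\sum_{i_1,\dots,i_d=1}^{d}V(P_{i_1},\dots,P_{i_d}).
\]
The number $m=V(P_1,\dots,P_d)$ is the one mixed volume in this sum in which every body appears exactly once. If we know only $m$, how large can the whole sum be?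

For general convex bodies of dimension $d\ge2$ there is no bound. When $\mathrm{Vol}(K)=1$, the tuple $(tK,t^{-1}K,K,\dots,K)$ has mixed volume $1$ for every $t>0$, but its Minkowski sum has volume $(t+t^{-1}+d-2)^d$. In this example one of the bodies has small volume when the sum is large, whereas a $d$-dimensional lattice polytope has normalized volume at least $1$.

To guess the bound, consider homothetic bodies $P_i=\lambda_iK$ with $\lambda_i>0$ and $\mathrm{Vol}(K)=1$. Then
\[
V(P_1,\dots,P_d)=\prod_i\lambda_i,\qquad \mathrm{Vol}(P_1+\cdots+P_d)=\Big(\sum_i\lambda_i\Big)^d,\qquad \mathrm{Vol}(P_i)=\lambda_i^d .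
\]
With $\prod\lambda_i=m$ and all $\lambda_i\ge1$, the sum $\sum\lambda_i$ is largest when one $\lambda_i$ equals $m$ and the others equal $1$ (Lemma~\ref{lem:scalar} below). So one expects the bound $(m+d-1)^d$, attained at $(m\Delta,\Delta,\dots,\Delta)$. This is the conjectured bound for the problem posed in \cite{OWR}; the case $d=2$ is known. We prove it in every dimension.

\begin{theorem}\label{thm:main}
Let $P_1,\dots,P_d$ be convex bodies in $\mathbb{R}^d$ with $\mathrm{Vol}(P_i)\ge1$ for all $i$; in particular, they may be any $d$-dimensional lattice polytopes. If $V(P_1,\dots,P_d)=m$, then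
\[
\mathrm{Vol}(P_1+\cdots+P_d)\le(m+d-1)^d .
\]
\end{theorem}

\begin{theorem}\label{thm:equality}
Equality holds in Theorem~\ref{thm:main} if and only if, up to reordering and translating the $P_i$, one has $(P_1,\dots,P_d)=(mK,K,\dots,K)$ for a convex body $K$ with $\mathrm{Vol}(K)=1$. For $d$-dimensional lattice polytopes, equality holds if and only if, up to reordering, translations by lattice vectors and a common element of $GL_d(\mathbb{Z})$, one has $(P_1,\dots,P_d)=(m\Delta,\Delta,\dots,\Delta)$.
\end{theorem}

The guess came from homothetic bodies. The proof shows that they govern the general case: every tuple is dominated by a homothetic one.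

\begin{theorem}[Domination by homothetic bodies]\label{thm:domination}
Let $P_1,\dots,P_d$ be convex bodies in $\mathbb{R}^d$ and $m=V(P_1,\dots,P_d)$. There are $\lambda_1,\dots,\lambda_d>0$ with
\[
\prod_{i}\lambda_i\le m
\qquad\text{and}\qquad
\mathrm{Vol}\Big(\sum_i y_iP_i\Big)\le\Big(\sum_i\lambda_iy_i\Big)^d\quad\text{for all }y\in\mathbb{R}^d_{\ge0}.
\]
In particular $\lambda_i\ge\mathrm{Vol}(P_i)^{1/d}$, by taking $y=e_i$.
\end{theorem}

No quantitative lower bound on the volumes is assumed here. The hypothesis $\mathrm{Vol}(P_i)\ge1$ enters only afterwards: it gives $\lambda_i\ge1$, and an elementary optimization in $\lambda$ finishes the proof.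

Section~\ref{sec:plane} carries out the proof of Theorems~\ref{thm:domination} and~\ref{thm:main} by hand for $d=2$. Sections~\ref{sec:capacity} and~\ref{sec:tangent} prove Theorem~\ref{thm:domination}. Section~\ref{sec:scalar} deduces Theorem~\ref{thm:main} in a sharp weighted form, Section~\ref{sec:equality} treats equality, and Section~\ref{sec:individual} bounds the individual mixed volumes.

\section{Notation and background}\label{sec:background}

Throughout, $P_1,\dots,P_d$ are convex bodies, $m=V(P_1,\dots,P_d)$, and for $y\in\mathbb{R}^d_{\ge0}$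
\[
K_y=\sum_iy_iP_i,\qquad f(y)=\mathrm{Vol}(K_y),\qquad \varphi(y)=f(y)^{1/d}.
\]
For $y\ne0$ the set $K_y$ is again a convex body, and $K_0=\{0\}$. We write $K[j]$ for $K$ repeated $j$ times as an argument of $V$. We use the following standard facts; for (F1)--(F3) we refer to \cite{Schneider}. The inequalities are homogeneous, so they do not depend on the normalization of $V$.

\begin{itemize}
\item[(F1)] Mixed volumes of convex bodies (which have nonempty interior) are positive.
\item[(F2)] \emph{Aleksandrov--Fenchel inequality.} Let $d\ge2$. For convex bodies $K,L$ and every $(d-2)$-tuple $\mathcal{C}$ of convex bodies,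
$V(K,L,\mathcal{C})^2\ge V(K,K,\mathcal{C})\,V(L,L,\mathcal{C})$.
\item[(F3)] \emph{Brunn--Minkowski inequality.} For nonempty compact convex sets, $\mathrm{Vol}(K+L)^{1/d}\ge\mathrm{Vol}(K)^{1/d}+\mathrm{Vol}(L)^{1/d}$. If $K$ and $L$ are convex bodies, equality forces $L=cK+v$ with $c>0$ and $v\in\mathbb{R}^d$; we then call $K$ and $L$ \emph{homothetic}.
\item[(F4)] A $d$-dimensional lattice polytope $P$ has $\mathrm{Vol}(P)\ge1$, with equality only if $P=A\Delta+v$ with $A\in GL_d(\mathbb{Z})$ and $v\in\mathbb{Z}^d$.
\end{itemize}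

Here is the reason for (F4). Choose $d+1$ affinely independent vertices $p_0,\dots,p_d$ of $P$, and let $S\subseteq P$ be the simplex they span. Then $\mathrm{Vol}(S)=|\det(p_1-p_0,\dots,p_d-p_0)|$ is a nonzero integer, so $\mathrm{Vol}(P)\ge\mathrm{Vol}(S)\ge1$. If $\mathrm{Vol}(P)=1$, then $\mathrm{Vol}(S)=\mathrm{Vol}(P)$, which forces $P=S$, since adding a point outside $S$ strictly increases the volume of the convex hull. The determinant is then $\pm1$, so the matrix with columns $p_i-p_0$ lies in $GL_d(\mathbb{Z})$.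

By multilinearity, $f$ is a homogeneous polynomial of degree $d$,
\begin{equation}\label{eq:expansion}
f(y)=\sum_{|\alpha|=d}\frac{d!}{\alpha_1!\cdots\alpha_d!}\,V(P_1[\alpha_1],\dots,P_d[\alpha_d])\,y_1^{\alpha_1}\cdots y_d^{\alpha_d},
\end{equation}
whose coefficients are positive by (F1); in particular $f(e_i)=\mathrm{Vol}(P_i)>0$. Since $K_{x+y}=K_x+K_y$, (F3) says that $\varphi$ is superadditive:
\begin{equation}\label{eq:superadditive}
\varphi(x+y)\ge\varphi(x)+\varphi(y)\qquad(x,y\in\mathbb{R}^d_{\ge0}).
\end{equation}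
As $\varphi$ is homogeneous of degree $1$, it is therefore concave.

\section{The plane}\label{sec:plane}

Let $d=2$, and put $a=\mathrm{Vol}(P_1)$, $b=\mathrm{Vol}(P_2)$, so that
\[
f(y)=a\,y_1^2+2m\,y_1y_2+b\,y_2^2 .
\]
Put $q=\sqrt{ab}$. The Aleksandrov--Fenchel inequality (F2) reads $q\le m$.

We look for a linear form $\ell(y)=\lambda_1y_1+\lambda_2y_2$ with $f\le\ell^2$ on the quadrant and $\lambda_1\lambda_2\le m$. Since $\varphi=\sqrt f$ is concave, every tangent plane of its graph lies above the graph; the question is where to touch. We touch at a minimum point of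
\[
F(x)=\frac{f(x)}{x_1x_2}=a\,\frac{x_1}{x_2}+b\,\frac{x_2}{x_1}+2m\ \ge\ 2q+2m
\qquad(x_1,x_2>0);
\]
the start of Section~\ref{sec:capacity} explains why $F$ is the right function. Equality holds at $x^*=(\sqrt b,\sqrt a)$. At this point $f(x^*)=2q(q+m)$, $\partial_1f(x^*)=2\sqrt a\,(q+m)$ and $\partial_2f(x^*)=2\sqrt b\,(q+m)$. Since $\partial_i\varphi=\partial_if/(2\varphi)$, the tangent plane has slopes
\[
\lambda_1=\sqrt{as},\qquad \lambda_2=\sqrt{bs},\qquad s=\frac{q+m}{2q}\ \ge1 .
\]
Hence $\lambda_1\lambda_2=qs=\frac{q+m}{2}\le m$. Moreover, $qs-m=-\frac{m-q}{2}=-q(s-1)$, so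
\[
\ell(y)^2-f(y)=a(s-1)y_1^2+2(qs-m)y_1y_2+b(s-1)y_2^2=(s-1)\big(\sqrt a\,y_1-\sqrt b\,y_2\big)^2\ \ge0 .
\]
This is Theorem~\ref{thm:domination} for $d=2$. If in addition $a,b\ge1$, then $\lambda_1,\lambda_2\ge1$, and $(\lambda_1-1)(\lambda_2-1)\ge0$ gives $\lambda_1+\lambda_2\le1+\lambda_1\lambda_2\le1+m$. With $y=(1,1)$ we obtain $\mathrm{Vol}(P_1+P_2)\le(m+1)^2$.

Three steps make up this argument: the bound $\min F\le4m$, which is Aleksandrov--Fenchel; the domination $\varphi\le\ell$, which is concavity; and the maximization of $\lambda_1+\lambda_2$. All three survive in dimension $d$, with $d^d$ in place of $4$.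

In the plane, when $a,b\ge1$, one could also bound the two unknown terms of $\mathrm{Vol}(P_1+P_2)=a+2m+b$ directly, by $a+b\le1+ab\le1+m^2$. This bounds $a$ and $b$ jointly. In higher dimensions many coefficients would have to be controlled jointly, and bounding them one at a time is not enough. For $d=3$, letting one $P_i$ be $m\Delta$ and the others $\Delta$ shows that each $\mathrm{Vol}(P_i)$ can equal $m^3$ and each $V(P_i,P_i,P_j)$ with $i\ne j$ can equal $m^2$. So adding separate upper bounds for the coefficients gives at least $3m^3+18m^2+6m$, which exceeds $(m+2)^3=m^3+6m^2+12m+8$ for all $m\ge2$. The linear form $\ell$ controls all coefficients at once.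

\section{The capacity inequality}\label{sec:capacity}

Put
\[
F(x)=\frac{f(x)}{x_1\cdots x_d}\qquad(x\in\mathbb{R}^d_{>0}).
\]
The number $\inf F$ is the \emph{capacity} of $f$. It is forced on us. Call $\ell(y)=\sum\lambda_iy_i$ with all $\lambda_i>0$ a \emph{dominating form} if $f\le\ell^d$ on $\mathbb{R}^d_{\ge0}$. For such a form, at $x=(1/\lambda_1,\dots,1/\lambda_d)$ we have $\ell(x)=d$ and therefore
\[
\inf F\le F(x)=f(x)\prod_i\lambda_i\le d^d\prod_i\lambda_i .
\]
Thus every dominating form has $\prod\lambda_i\ge d^{-d}\inf F$, and Theorem~\ref{thm:domination} can hold only if $\inf F\le d^dm$. We now prove this inequality; the next section shows that it also suffices.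

\begin{lemma}[Gurvits \cite{Gurvits}]\label{lem:capacity}
$\displaystyle\inf_{x\in\mathbb{R}^d_{>0}}\frac{f(x)}{x_1\cdots x_d}\le d^d\,m$.
\end{lemma}

For homothetic bodies $P_i=\lambda_iK$ with $\mathrm{Vol}(K)=1$ there is equality: $f(x)=(\sum\lambda_ix_i)^d\ge d^d\prod\lambda_ix_i$ by the inequality of arithmetic and geometric means, with equality at $x_i=1/\lambda_i$.

The idea of the proof is as follows. The coefficient of $x_1\cdots x_d$ in $f$ is $d!\,m$. To reach it we remove one variable at a time. Passing from $k$ variables to $k-1$ means keeping, up to the factor $k$, the coefficient of the first power of $x_k$. So each step is a statement about a polynomial in a single variable, and there Aleksandrov--Fenchel says that the coefficients, divided by binomial coefficients, form a log-concave sequence.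

\begin{proof}
For $1\le k\le d$ and $x\in\mathbb{R}^k_{>0}$ put
\[
g_k(x)=V\Big(\Big(\sum_{i\le k}x_iP_i\Big)[k],\,P_{k+1},\dots,P_d\Big),\qquad
c_k=\inf_{x\in\mathbb{R}^k_{>0}}\frac{g_k(x)}{x_1\cdots x_k}.
\]
Then $g_d=f$, so $c_d=\inf F$; and $g_1(x_1)=x_1m$, so $c_1=m$. We claim that
\begin{equation}\label{eq:step}
c_k\le\frac{k^k}{(k-1)^{k-1}}\,c_{k-1}\qquad(2\le k\le d).
\end{equation}
The product of these factors over $k=2,\dots,d$ telescopes to $d^d$, so the claim gives $c_d\le d^dm$.

To prove \eqref{eq:step}, fix $x\in\mathbb{R}^{k-1}_{>0}$, let $K=\sum_{i\le k-1}x_iP_i$, and set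
\[
v_j=V\big(K[k-j],\,P_k[j],\,P_{k+1},\dots,P_d\big)\qquad(0\le j\le k).
\]
These are positive by (F1), and $v_1=g_{k-1}(x)$. By multilinearity, for $t>0$,
\[
g_k(x,t)=V\big((K+tP_k)[k],P_{k+1},\dots,P_d\big)=\sum_{j=0}^k\binom kj v_jt^j .
\]
We must bound the infimum of $g_k(x,t)/t$ over $t$ by a multiple of $v_1$. For $1\le j\le k-1$, apply (F2) to the pair $K,P_k$ with
\[
\mathcal{C}=\big(K[k-j-1],\,P_k[j-1],\,P_{k+1},\dots,P_d\big),
\]
which has $d-2$ entries. This gives $v_j^2\ge v_{j-1}v_{j+1}$. So the ratios $v_{j+1}/v_j$ are nonincreasing in $j$, and with $\rho=v_1/v_0$ we get $v_j\le v_0\rho^j$ for all $j$. Hence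
\[
g_k(x,t)\le v_0(1+\rho t)^k .
\]
The function $(1+\rho t)^k/t$ is smallest at $t=\frac{1}{(k-1)\rho}$. For this $t$,
\[
\frac{g_k(x,t)}{t}\le v_0\,\rho\,(k-1)\Big(\frac{k}{k-1}\Big)^k=\frac{k^k}{(k-1)^{k-1}}\,v_1=\frac{k^k}{(k-1)^{k-1}}\,g_{k-1}(x).
\]
Dividing by $x_1\cdots x_{k-1}$ yields
\[
c_k\le\frac{k^k}{(k-1)^{k-1}}\cdot\frac{g_{k-1}(x)}{x_1\cdots x_{k-1}}
\]
for every $x\in\mathbb{R}^{k-1}_{>0}$, and taking the infimum over $x$ gives \eqref{eq:step}.
\end{proof}

\section{The tangent hyperplane: proof of Theorem~\ref{thm:domination}}\label{sec:tangent}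

As in the plane, we take for $\ell$ the tangent hyperplane to the graph of $\varphi$ at a minimum point of $F$.

\medskip
\noindent\emph{A minimum point exists.} If $d=1$, then $F$ is constant. Let $d\ge2$. Since $F$ is homogeneous of degree $0$, it suffices to consider it on the open simplex $\{x\in\mathbb{R}^d_{>0}:\sum x_i=1\}$. There the largest coordinate is at least $1/d$. Since the coefficients of $f$ are nonnegative,
\[
f(x)\ge\max_ix_i^d\,\mathrm{Vol}(P_i)\ge d^{-d}\min_i\mathrm{Vol}(P_i)>0 .
\]
Also, $x_1\cdots x_d\to0$ at the boundary of the simplex, so $F\to\infty$ there. Hence, for every $d\ge1$, $F$ attains its infimum at some $x^*\in\mathbb{R}^d_{>0}$, which we fix.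

\medskip
\noindent\emph{The tangent form dominates.} As $f(x^*)>0$, the function $\varphi=f^{1/d}$ is differentiable at $x^*$. Put
\[
\lambda_i=\partial_i\varphi(x^*),\qquad \ell(y)=\sum_i\lambda_iy_i .
\]
Let $y\in\mathbb{R}^d_{\ge0}$ and $t>0$. By superadditivity \eqref{eq:superadditive} and homogeneity, $\varphi(x^*+ty)\ge\varphi(x^*)+t\varphi(y)$. Subtracting $\varphi(x^*)$, dividing by $t$ and letting $t\to0$ gives
\begin{equation}\label{eq:dominate}
\varphi(y)\le\ell(y)\qquad(y\in\mathbb{R}^d_{\ge0}).
\end{equation}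
Taking $y=e_i$ shows $\lambda_i\ge\mathrm{Vol}(P_i)^{1/d}>0$. Since $\varphi$ is homogeneous of degree $1$, Euler's identity gives
\begin{equation}\label{eq:touch}
\ell(x^*)=\sum_i\lambda_ix_i^*=\varphi(x^*) .
\end{equation}

\medskip
\noindent\emph{The product of the slopes.} By the inequality of arithmetic and geometric means and \eqref{eq:touch},
\[
\prod_i\lambda_ix_i^*\le\Big(\frac{1}{d}\sum_i\lambda_ix_i^*\Big)^d=\frac{f(x^*)}{d^d}.
\]
Dividing by $\prod_ix_i^*$, we obtain
\begin{equation}\label{eq:slopes}
\prod_i\lambda_i\le d^{-d}F(x^*)=d^{-d}\inf F .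
\end{equation}
By Lemma~\ref{lem:capacity} the right side is at most $m$. Together with \eqref{eq:dominate} this proves Theorem~\ref{thm:domination}. \qed

\begin{remark}
Equality holds in \eqref{eq:slopes}, because every dominating form has $\prod\lambda_i\ge d^{-d}\inf F$ by the opening computation of Section~\ref{sec:capacity}. So among all dominating forms, the tangent form at $x^*$ has the smallest possible product of slopes.
\end{remark}

\section{Optimizing the slopes: the sharp bounds}\label{sec:scalar}

It remains to maximize $\sum\lambda_iy_i$ over all $\lambda$ that satisfy an upper bound on the product $\prod\lambda_i$ and a lower bound on each $\lambda_i$. In logarithmic coordinates the feasible region is a simplex and the objective is convex, so the maximum is at a vertex.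

\begin{lemma}\label{lem:scalar}
Let $w_i>0$, $y_i\ge0$, $\lambda_i\ge w_i$ for $1\le i\le d$, and $\prod_i\lambda_i\le m$. Then $m\ge\prod_iw_i$ and
\[
\sum_i\lambda_iy_i\le\max_{1\le j\le d}\Big(\sum_{i\ne j}w_iy_i+\frac{m}{\prod_{i\ne j}w_i}\,y_j\Big).
\]
If all $y_i=w_i=1$, the bound is $m+d-1$, and equality forces $\lambda$ to be a permutation of $(m,1,\dots,1)$.
\end{lemma}

\begin{proof}
First, $m\ge\prod\lambda_i\ge\prod w_i$. Put $u_i=\log(\lambda_i/w_i)\ge0$ and $L=\log(m/\prod_iw_i)\ge0$. Then $\sum u_i\le L$, so $u$ lies in $S=\mathrm{conv}(0,Le_1,\dots,Le_d)$. The function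
\[
\Phi(u)=\sum_iy_iw_ie^{u_i}=\sum_i\lambda_iy_i
\]
is convex, so its maximum on $S$ is attained at one of the points $0,Le_1,\dots,Le_d$. Since $w_je^L=m/\prod_{i\ne j}w_i$, the value $\Phi(Le_j)$ is the $j$-th expression on the right. Moreover, $\Phi(0)\le\Phi(Le_j)$ for every $j$. This proves the bound.

Now let all $y_i=w_i=1$. Then $\Phi(Le_j)=m+d-1$ for every $j$. If $L=0$, then $S=\{0\}$, $m=1$ and $\lambda=(1,\dots,1)$. If $L>0$, then $\Phi(0)=d<m+d-1$, and $\Phi$ is strictly convex, so it attains its maximum on $S$ only at vertices of $S$, hence only at some $Le_j$. This means $\lambda_j=m$ and $\lambda_i=1$ for $i\ne j$.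
\end{proof}

\begin{theorem}[Weighted sharp version]\label{thm:weighted}
Let $w_i>0$ and let $P_1,\dots,P_d$ be convex bodies with $\mathrm{Vol}(P_i)\ge w_i^d$ for all $i$ and $V(P_1,\dots,P_d)=m$. Then $m\ge\prod_iw_i$, and for all $y\in\mathbb{R}^d_{\ge0}$,
\[
\mathrm{Vol}\Big(\sum_iy_iP_i\Big)\le\max_{1\le j\le d}\Big(\sum_{i\ne j}w_iy_i+\frac{m}{\prod_{i\ne j}w_i}\,y_j\Big)^d .
\]
For every $w$, every $y$ and every real $m\ge\prod_iw_i$ this bound is attained.
\end{theorem}

\begin{proof}
Take $\lambda$ from Theorem~\ref{thm:domination}. Then $\lambda_i\ge\mathrm{Vol}(P_i)^{1/d}\ge w_i$ and $\prod\lambda_i\le m$. By Lemma~\ref{lem:scalar}, $m\ge\prod w_i$. Since $\mathrm{Vol}(\sum y_iP_i)\le(\sum\lambda_iy_i)^d$, the bound of the lemma for $\sum\lambda_iy_i$ gives the stated bound.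

For attainment, let $w$, $y$ and $m\ge\prod w_i$ be given, let $j$ be an index at which the maximum is attained, and let $K$ be a convex body with $\mathrm{Vol}(K)=1$. Put $P_i=w_iK$ for $i\ne j$ and $P_j=\mu K$ with $\mu=m/\prod_{i\ne j}w_i$. Then $\mu\ge w_j$, so $\mathrm{Vol}(P_i)\ge w_i^d$ for all $i$. The mixed volume is $\mu\prod_{i\ne j}w_i=m$, and $\sum y_iP_i=\big(\sum_{i\ne j}w_iy_i+\mu y_j\big)K$ has the volume claimed.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
This is Theorem~\ref{thm:weighted} with $w_i=y_i=1$ for all $i$. Lattice polytopes of dimension $d$ satisfy $\mathrm{Vol}(P_i)\ge1$ by (F4).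
\end{proof}

\section{Equality: proof of Theorem~\ref{thm:equality}}\label{sec:equality}

If $(P_1,\dots,P_d)=(mK,K,\dots,K)$ up to order and translations, with $\mathrm{Vol}(K)=1$, then the mixed volume is $m$ and $\mathrm{Vol}(\sum P_i)=\mathrm{Vol}((m+d-1)K)=(m+d-1)^d$. This includes $(m\Delta,\Delta,\dots,\Delta)$, and a common element of $GL_d(\mathbb{Z})$ preserves both numbers.

Conversely, assume equality in Theorem~\ref{thm:main}. If $d=1$, then $P_1$ is a segment of length $m$, that is, a translate of $mK$ with $K=[0,1]$; in the lattice case it is a lattice segment, hence a lattice translate of $m\Delta$. Let $d\ge2$, and keep $x^*$, $\lambda$, $\varphi$, $\ell$ from Section~\ref{sec:tangent}. Since $\lambda_i\ge\mathrm{Vol}(P_i)^{1/d}\ge1$ and $\prod\lambda_i\le m$, Lemma~\ref{lem:scalar} applies. With $\mathbf{1}=(1,\dots,1)$,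
\[
m+d-1=\varphi(\mathbf{1})\le\ell(\mathbf{1})=\sum_i\lambda_i\le m+d-1 .
\]
So $\varphi(\mathbf{1})=\ell(\mathbf{1})$ and, after reordering, $\lambda=(m,1,\dots,1)$. We now read off the bodies from the points where $\varphi$ and $\ell$ agree.

\medskip
\noindent\emph{Observation.} If $y\in\mathbb{R}^d_{\ge0}\setminus\{0\}$ and $\varphi(y)=\ell(y)$, then $K_y$ is homothetic to $K_{x^*}$. Indeed, by \eqref{eq:touch}, \eqref{eq:superadditive} and \eqref{eq:dominate},
\[
\ell(x^*)+\ell(y)=\varphi(x^*)+\varphi(y)\le\varphi(x^*+y)\le\ell(x^*+y)=\ell(x^*)+\ell(y).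
\]
So equality holds in the Brunn--Minkowski inequality for the convex bodies $K_{x^*}$ and $K_y$, and (F3) applies.

\medskip
\noindent\emph{The bodies $P_2,\dots,P_d$.} For $j\ge2$,
\[
1\le\mathrm{Vol}(P_j)^{1/d}=\varphi(e_j)\le\ell(e_j)=\lambda_j=1 .
\]
Hence $\mathrm{Vol}(P_j)=1$, and by the observation $P_j=K_{e_j}$ is homothetic to $K_{x^*}$. So $P_2,\dots,P_d$ are homothetic to one another and of equal volume, that is, translates of $K:=P_2$, where $\mathrm{Vol}(K)=1$.

\medskip
\noindent\emph{The body $P_1$.} The observation with $y=\mathbf{1}$ shows that $P_1+\cdots+P_d$ is homothetic to $K_{x^*}$, hence to $K$. Its volume is $(m+d-1)^d$, so it is a translate of $(m+d-1)K$. It is also a translate of $P_1+(d-1)K$, so $P_1+(d-1)K$ is a translate of $(m+d-1)K$. Let $h_Q(u)=\max_{q\in Q}\langle q,u\rangle$ denote the support function. It determines $Q$, is additive under Minkowski sums, and changes by a linear function under translation. Hence $h_{P_1}+(d-1)h_K=(m+d-1)h_K+{}$a linear function, so $h_{P_1}=m\,h_K+{}$a linear function, and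 $P_1$ is a translate of $mK$.

\medskip
\noindent\emph{Lattice polytopes.} If the $P_i$ are lattice polytopes, then $K=P_2=A\Delta+v$ with $A\in GL_d(\mathbb{Z})$ and $v\in\mathbb{Z}^d$, by (F4). Since $m$ is an integer, $mA\Delta$ is a lattice polytope. Thus $P_1$ is a translate of the lattice polytope $mA\Delta$, and $P_2,\dots,P_d$ are translates of the lattice polytope $A\Delta$. A translation carrying one lattice polytope onto another carries vertices to vertices, so it is by a lattice vector. Applying $A^{-1}$ to all $P_i$ gives $(m\Delta,\Delta,\dots,\Delta)$ up to lattice translations. \qed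

\section{Individual mixed volumes}\label{sec:individual}

Since the bound of Theorem~\ref{thm:domination} holds for every $y$, we can choose $y$ to bound any single term of \eqref{eq:expansion}.

\begin{corollary}\label{cor:individual}
Let $P_1,\dots,P_d$ be convex bodies with $\mathrm{Vol}(P_i)\ge1$ for all $i$ and $V(P_1,\dots,P_d)=m$. For every $\alpha\in\mathbb{Z}^d_{\ge0}$ with $|\alpha|=\sum_i\alpha_i=d$,
\[
V(P_1[\alpha_1],\dots,P_d[\alpha_d])\le\frac{d^d\prod_i\alpha_i!}{d!\,\prod_i\alpha_i^{\alpha_i}}\;m^{\max_i\alpha_i}\qquad(0^0=1).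
\]
The exponent $\max_i\alpha_i$ is best possible.
\end{corollary}

\begin{proof}
Take $\lambda$ from Theorem~\ref{thm:domination}, so $\lambda_i\ge1$ and $\prod\lambda_i\le m$. All terms of \eqref{eq:expansion} are nonnegative, so for $y\in\mathbb{R}^d_{\ge0}$
\[
\frac{d!}{\prod_i\alpha_i!}\,V(P_1[\alpha_1],\dots,P_d[\alpha_d])\prod_iy_i^{\alpha_i}\le f(y)\le\Big(\sum_i\lambda_iy_i\Big)^d .
\]
Put $y_i=\alpha_i/\lambda_i$. Then $\sum\lambda_iy_i=|\alpha|=d$, and we obtain
\[
V(P_1[\alpha_1],\dots,P_d[\alpha_d])\le\frac{d^d\prod_i\alpha_i!}{d!\,\prod_i\alpha_i^{\alpha_i}}\prod_i\lambda_i^{\alpha_i}.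
\]
Since $\lambda_i\ge1$, we have $\prod\lambda_i^{\alpha_i}\le(\prod\lambda_i)^{\max_i\alpha_i}\le m^{\max_i\alpha_i}$.

For the exponent, choose $j$ with $\alpha_j=\max_i\alpha_i$ and let $P_j=m\Delta$ and $P_i=\Delta$ for $i\ne j$, where $m\ge1$. Then $V(P_1,\dots,P_d)=m$, while $V(P_1[\alpha_1],\dots,P_d[\alpha_d])=m^{\alpha_j}$. Letting $m\to\infty$ shows that no smaller exponent is possible, whatever the constant.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Gurvits}
L.~Gurvits, Discrete Comput. Geom. \textbf{41} (2009).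

\bibitem{OWR}
\emph{Abstract. Lattice polytopes arise naturally in many different branches of pure and applied mathematics such as number theory, commutative algebra, combinatorics},
\url{https://www.mfo.de/document/1738c/OWR_2017_44.pdf}.

\bibitem{Schneider}
R.~Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed., Cambridge University Press, 2014.

\end{thebibliography}

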